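# Circular colorings of distance graphs with three distances

## Equality of $\chi_c$ and $1/\kappa$ below the threshold 4

**Theorem 1.** Let $D$ be a set of exactly three positive integers. Then
$$\chi_c(\mathbb Z,D)=\frac1{\kappa(D)} .$$
In particular there is no 3-element set $D$ with $\chi_c(\mathbb Z,D)<1/\kappa(D)$.

The left side is the circular chromatic number of the graph on $\mathbb Z$ in which $x$ and $y$ are adjacent when $|x-y|\in D$. The right side is a quantity from Diophantine approximation. Both are defined in the next section. Whether a 3-element set with strict inequality exists is a problem from the survey "From Rainbow To The Lonely Runner: A Survey On Coloring Parameters Of Distance Graphs"; Theorem 1 says that the answer is no. It comes out of a statement about sets of any size.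

**Theorem 2.** For every nonempty set $D$ of positive integers, finite or infinite,
$$\min\{\chi_c(\mathbb Z,D),4\}=\min\{1/\kappa(D),4\},$$
where $1/0=\infty$. In particular $\chi_c(\mathbb Z,D)=1/\kappa(D)$ whenever $\chi_c(\mathbb Z,D)<4$ or $\kappa(D)\ge\frac14$.

**Theorem 3.** (a) For every $\varepsilon>0$ there is a 4-element set $D$ with $\frac14-\varepsilon<\kappa(D)<\frac14$ and $\chi_c(\mathbb Z,D)=4<1/\kappa(D)$. (b) For every $k\ge4$ there is a $k$-element set $D$ with $\chi_c(\mathbb Z,D)=4<1/\kappa(D)$. Hence the statement "$\chi_c(\mathbb Z,D)=1/\kappa(D)$ for all $k$-element $D$" holds if and only if $k\le3$, and the thresholds $4$ and $\frac14$ in Theorem 2 cannot be improved.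

So the number that matters is $4$. Below $4$ the two parameters always agree; at $4$ they can separate. Three-element sets are on the good side because they always satisfy $\kappa(D)\ge\frac14$.

## Points on a circle, and what $\kappa$ measures

Let $D$ be a nonempty set of positive integers.

**Definition (distance graph).** $G(\mathbb Z,D)$ has vertex set $\mathbb Z$, and $x,y$ are adjacent whenever $|x-y|\in D$.

For example, $G(\mathbb Z,\{1\})$ is a two-way infinite path. In $G(\mathbb Z,\{2,3\})$ the vertices $0,2,4,1,3$, in this order, form a 5-cycle: the successive steps are $+2,+2,-3,+2,-3$, and they add up to $0$.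

**Definition (circular coloring).** For real $r\ge1$, a circular $r$-coloring of a graph $G$ is a map $f:V(G)\to[0,r)$ with $1\le|f(x)-f(y)|\le r-1$ for every edge $xy$. The circular chromatic number $\chi_c(G)$ is the infimum of all $r$ for which such an $f$ exists, and is $\infty$ if there is none. We write $\chi_c(\mathbb Z,D)=\chi_c(G(\mathbb Z,D))$.

If there is an edge and an $r$-coloring, then $1\le r-1$, so
$$r\ge2. \tag{1}$$
An ordinary proper coloring with colors $0,1,\dots,k-1$ is a circular $k$-coloring.

It helps to rescale the color circle to length one. For real $x$ let $\|x\|$ be the distance from $x$ to the nearest integer; it depends only on $x$ mod $1$, and it is the usual distance on the circle $\mathbb R/\mathbb Z$. Put $g=f/r$, with values in $[0,1)$. For an edge $xy$ put $u=g(x)-g(y)$. Then $|u|<1$, so $\|u\|=\min\{|u|,1-|u|\}$, and the two inequalities in the definition say exactly that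
$$\|g(x)-g(y)\|\ge\frac1r. \tag{2}$$
So a circular $r$-coloring places the vertices on a circle of length one, with adjacent vertices at distance at least $1/r$.

*Example: four mutually adjacent vertices.* In an $r$-coloring they give four points of $\mathbb R/\mathbb Z$ at pairwise distance at least $1/r$. The four arcs between cyclically consecutive points add up to $1$, and each is at least $1/r$. Hence $4/r\le1$ and $r\ge4$. In the same way a triangle forces $r\ge3$.

*Example: a 5-cycle.* Suppose $v_0,v_1,v_2,v_3,v_4,v_5=v_0$ is a 5-cycle with an $r$-coloring. For each $i$ let $\delta_i\in(0,1)$ be the representative of $g(v_{i+1})-g(v_i)$ mod $1$ in that interval; by (2), $\frac1r\le\delta_i\le1-\frac1r$. The sum of the five $\delta_i$ is congruent to $g(v_5)-g(v_0)=0$ mod $1$, so it is an integer, and it lies in $[\frac5r,5-\frac5r]$. If $r<\frac52$, this interval is contained in the open interval $(2,3)$, which contains no integer. Hence $r\ge\frac52$. The integrality of such a sum around a closed walk is the mechanism behind the whole lecture.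

**Definition (the parameter $\kappa$).** For real $t$ let $\|tD\|=\min_{d\in D}\|td\|$, with the infimum in place of the minimum if $D$ is infinite, and let $\kappa(D)=\sup_{t\in\mathbb R}\|tD\|$.

For example, $t=\frac15$ gives $\|\frac25\|=\|\frac35\|=\frac25$, so $\kappa(\{2,3\})\ge\frac25$. In terms of (2), $\|tD\|\ge\rho$ says that the map $x\mapsto tx$ mod $1$, which winds $\mathbb Z$ around the circle at constant speed, puts adjacent integers at distance at least $\rho$. Such a coloring will be called linear. The inequality $\chi_c\le1/\kappa$ just says that linear colorings are colorings; Theorem 1 says that for three distances no coloring beats the linear ones.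

## Linear colorings and rescaling

**Lemma 4.** $\chi_c(\mathbb Z,D)\le1/\kappa(D)$.

*Proof.* If $\kappa(D)=0$ there is nothing to prove. Otherwise let $t$ be such that $\rho=\|tD\|>0$, and put $r=1/\rho$ and $f(x)=r\{tx\}\in[0,r)$, where $\{\cdot\}$ is the fractional part. If $|x-y|=d\in D$, then $\{tx\}-\{ty\}\equiv\pm td$ mod $1$, so with $g=f/r$ we get $\|g(x)-g(y)\|=\|td\|\ge\rho=1/r$. By (2), $f$ is a circular $r$-coloring, so $\chi_c(\mathbb Z,D)\le1/\rho$. Let $\rho$ tend to $\kappa(D)$ through values of $\|tD\|$. $\blacksquare$

**Lemma 5.** Let $g_0=\gcd(D)$ and $D'=\{d/g_0:d\in D\}$. Then $\kappa(D)=\kappa(D')$, and for each $r$ the graph $G(\mathbb Z,D)$ has a circular $r$-coloring if and only if $G(\mathbb Z,D')$ has one.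

*Proof.* For $d\in D$ we have $td=(tg_0)(d/g_0)$, so $\|tD\|=\|(tg_0)D'\|$. As $t$ runs over $\mathbb R$, so does $tg_0$, and the suprema agree. For the graphs: edges of $G(\mathbb Z,D)$ join only integers in the same class mod $g_0$, and for each $a\in\{0,\dots,g_0-1\}$ the map $n\mapsto a+g_0n$ is an isomorphism from $G(\mathbb Z,D')$ onto the part of $G(\mathbb Z,D)$ on the class of $a$. So $G(\mathbb Z,D)$ is a disjoint union of $g_0$ copies of $G(\mathbb Z,D')$. $\blacksquare$

## The sets $\{1,2\}$, $\{1,2,3\}$ and $\{2,3,7\}$ by hand

In each case we give a linear coloring and a finite subgraph, and Lemma 4 connects the two.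

For $D=\{1,2\}$ take $t=\frac13$: $\|\frac13\|=\|\frac23\|=\frac13$, so $1/\kappa\le3$. The vertices $0,1,2$ form a triangle, so $\chi_c\ge3$. With Lemma 4, $3\le\chi_c\le1/\kappa\le3$.

For $D=\{1,2,3\}$ take $t=\frac14$: the three values are $\frac14,\frac12,\frac14$, so $1/\kappa\le4$. The vertices $0,1,2,3$ are mutually adjacent, so $\chi_c\ge4$. Hence $\chi_c=1/\kappa=4$.

For $D=\{2,3,7\}$ take $t=\frac15$: all three of $\|\frac25\|,\|\frac35\|,\|\frac75\|$ equal $\frac25$, so $1/\kappa\le\frac52$. The graph contains the 5-cycle $0,2,4,1,3$, so $\chi_c\ge\frac52$. Hence $\chi_c=1/\kappa=\frac52$.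

In these cases a single small subgraph settles the matter. For a general three-element set we have no such subgraph to point to, and we need a way to turn an arbitrary coloring into a linear one.

## Averaging the steps, and a coloring with $r=4$ where it fails

Let $f$ be a circular $r$-coloring of $G(\mathbb Z,D)$ and $g=f/r$. We want a real $t$ with $\|td\|\ge1/r$ for all $d\in D$. For $d\in D$ and $x\in\mathbb Z$ let $\delta_d(x)$ be $g(x+d)-g(x)$ if this is positive, and $g(x+d)-g(x)+1$ otherwise. By (2),
$$\delta_d(x)\equiv g(x+d)-g(x)\pmod1,\qquad \frac1r\le\delta_d(x)\le1-\frac1r. \tag{3}$$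
Indeed, by (2) a positive difference lies in $[\frac1r,1-\frac1r]$ and a negative one lies in $[-1+\frac1r,-\frac1r]$.

For a linear coloring $\delta_d(x)$ does not depend on $x$; it is $td$ mod $1$. So for a general coloring the sensible first attempt is to average: let $s_d$ be the mean value of $\delta_d(x)$ over $x$. The bounds survive averaging, so $\frac1r\le s_d\le1-\frac1r$. If there were a real $t$ with $td\equiv s_d$ mod $1$ for all $d\in D$ at once, we would be done.

This is exactly where the attempt can stop. Take $D=\{1,3,4\}$ and the coloring $f$ of period $8$ with values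
$$f(0),\dots,f(7)=0,\ 1,\ 0,\ 1,\ 2,\ 3,\ 2,\ 3 .$$
The parity of $f(n)$ is the parity of $n$, so integers at distance $1$ or $3$ get different colors; and $f(n+4)\equiv f(n)+2$ mod $4$, so integers at distance $4$ do too. Hence $f$ is a proper 4-coloring, and so a circular 4-coloring. Since $f(n+4)\equiv f(n)+2$ mod $4$, every $\delta_d$ has period $4$. For $x=0,1,2,3$ we read off
$$4\delta_1(x)=1,3,1,1,\qquad 4\delta_3(x)=1,1,3,1,\qquad 4\delta_4(x)=2,2,2,2 .$$
The means are $s_1=\frac38$, $s_3=\frac38$, $s_4=\frac12$. No $t$ fits: $t\equiv\frac38$ forces $3t\equiv\frac98\equiv\frac18$, which is not $\frac38$ mod $1$.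

What went wrong? The relation $1+3-4=0$ describes the closed walk $x\to x+1\to x+4\to x$, so
$$P(x)=\delta_1(x)+\delta_3(x+1)-\delta_4(x)$$
is an integer for every $x$. But this integer depends on $x$: its values for $x=0,1,2,3$ are $0,1,0,0$. Its mean is $s_1+s_3-s_4=\frac14$, which is not an integer, whereas $td\equiv s_d$ for all $d$ would make it one. So the task is to prevent these integers from varying with $x$.

Now look for the place where the change from $P(1)=1$ to $P(4)=P(0)=0$ happens. The number $4=1+3$ is a translate of $1$ by the element $3$ of $D$. Consider the 4-cycle $1,\ 2,\ 5,\ 4$, reached from $1$ by a step $1$ and a step $3$ in the two possible orders. Along the two routes from $1$ to $5$ we find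
$$\delta_1(1)+\delta_3(2)=\tfrac34+\tfrac34=\tfrac32,\qquad \delta_3(1)+\delta_1(4)=\tfrac14+\tfrac14=\tfrac12 .$$
They are congruent mod $1$, as they must be, but they differ by $1$. Both sums are confined by (3) to $[\frac2r,2-\frac2r]=[\frac12,\frac32]$, an interval of length exactly $1$, and they sit at its two ends. If $r$ were any smaller than $4$, the interval would have length less than $1$, and this could not happen.

## Vanishing winding on 4-cycles when $r<4$

This is the central idea. When $r<4$, the two routes across every 4-cycle $x,\ x+d,\ x+d+e,\ x+e$ have the same total. A closed walk and its translate by $e\in D$ are the two edges of a strip of such 4-cycles, so they carry the same integer. Then the integers do not vary, and averaging is consistent.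

**Lemma 6.** Let $D\ne\emptyset$ and suppose $G(\mathbb Z,D)$ has a circular $r$-coloring $f$ with $r<4$. Then there is $t\in\mathbb R$ with $\|td\|\ge\frac1r$ for all $d\in D$. Hence $\kappa(D)\ge\frac1r$.

*Proof.* First we reduce to $\gcd(D)=1$. With $g_0$ and $D'$ as in Lemma 5, $G(\mathbb Z,D')$ also has a circular $r$-coloring, and if $t'$ works for $D'$, then $t=t'/g_0$ works for $D$, because $td=t'(d/g_0)$. So assume $\gcd(D)=1$. By (1), $2\le r<4$. Let $g=f/r$, and let $\delta_d(x)$ be defined as before (3).

**Step 1: the two routes across a 4-cycle agree.** This is the only step that uses $r<4$. We claim that for $d,e\in D$ and $x\in\mathbb Z$,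
$$\delta_d(x)+\delta_e(x+d)=\delta_e(x)+\delta_d(x+e). \tag{4}$$
By (3), both sides are congruent to $g(x+d+e)-g(x)$ mod $1$, so they differ by an integer. Also by (3), both lie in $[\frac2r,2-\frac2r]$, whose length $2-\frac4r$ is less than $1$ because $r<4$. So the integer is $0$. We shall use (4) in the form
$$\delta_d(x+e)-\delta_d(x)=\delta_e(x+d)-\delta_e(x). \tag{5}$$

**Step 2: each closed walk carries an integer that does not depend on its starting point.** This removes the obstruction met in the previous section. Let $w=(w_d)_{d\in D}$ be an integer vector with only finitely many nonzero entries and with $\sum_dw_dd=0$; call such a $w$ a relation. Fix once and for all a finite sequence of steps $\epsilon_1d_1,\dots,\epsilon_md_m$, with $\epsilon_i=\pm1$ and $d_i\in D$, in which, for each $d$, there are exactly $|w_d|$ steps that use $d$, all with the sign of $w_d$. The steps add up to $\sum_dw_dd=0$. For $x\in\mathbb Z$ let $x_0=x$ and $x_i=x_{i-1}+\epsilon_id_i$, so that $x_m=x$. Put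
$$P(x)=\sum_{i=1}^m\eta_i(x),\qquad
\eta_i(x)=\begin{cases}\delta_{d_i}(x_{i-1}),&\epsilon_i=1,\\-\delta_{d_i}(x_i),&\epsilon_i=-1.\end{cases}$$

*$P(x)$ is an integer.* If $\epsilon_i=1$, then $x_{i-1}+d_i=x_i$ and (3) gives $\eta_i(x)\equiv g(x_i)-g(x_{i-1})$ mod $1$. If $\epsilon_i=-1$, then $x_i+d_i=x_{i-1}$ and (3) gives $\eta_i(x)\equiv-(g(x_{i-1})-g(x_i))=g(x_i)-g(x_{i-1})$ again. Summing, $P(x)\equiv g(x_m)-g(x_0)=0$ mod $1$.

*$P$ is invariant under translation by each $e\in D$.* If we start at $x+e$ instead of $x$, each $x_i$ is replaced by $x_i+e$. We claim that in both cases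
$$\eta_i(x+e)-\eta_i(x)=\delta_e(x_i)-\delta_e(x_{i-1}). \tag{6}$$
If $\epsilon_i=1$, then (5), applied at the point $x_{i-1}$ with $d=d_i$, gives
$$\eta_i(x+e)-\eta_i(x)=\delta_{d_i}(x_{i-1}+e)-\delta_{d_i}(x_{i-1})=\delta_e(x_{i-1}+d_i)-\delta_e(x_{i-1})=\delta_e(x_i)-\delta_e(x_{i-1}).$$
If $\epsilon_i=-1$, then (5), applied at the point $x_i$, gives
$$\eta_i(x+e)-\eta_i(x)=-\big(\delta_{d_i}(x_i+e)-\delta_{d_i}(x_i)\big)=-\big(\delta_e(x_i+d_i)-\delta_e(x_i)\big)=\delta_e(x_i)-\delta_e(x_{i-1}),$$
since $x_i+d_i=x_{i-1}$. Summing (6) over $i$, the right side telescopes: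
$$P(x+e)-P(x)=\delta_e(x_m)-\delta_e(x_0)=0,$$
because $x_m=x_0$.

*$P$ is constant.* The set of $c\in\mathbb Z$ with $P(x+c)=P(x)$ for all $x$ is a subgroup of $\mathbb Z$, hence of the form $h\mathbb Z$ with $h\ge0$. It contains $D$, so $h$ divides every element of $D$; since $\gcd(D)=1$, we get $h=1$. So $P$ is constant, equal to an integer $p_w$.

**Step 3: averaging turns the integers into linear relations.** We need mean values for all $\delta_d$ simultaneously. For $d\in D$ and $N\ge1$ put
$$A_N(d)=\frac1N\sum_{x=0}^{N-1}\delta_d(x)\in\Big[\frac1r,\,1-\frac1r\Big].$$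
The set $D$ is countable. Going through its elements one after another, the Bolzano–Weierstrass theorem gives successive subsequences of the positive integers along which $A_N(d)$ converges for one more $d$ each time; if $D$ is infinite, the diagonal sequence works for all $d$. So there are $N_1<N_2<\cdots$ such that
$$s_d=\lim_{j\to\infty}A_{N_j}(d)$$
exists for every $d\in D$, and
$$\frac1r\le s_d\le1-\frac1r. \tag{7}$$

A fixed shift does not change the limit: for fixed $c\in\mathbb Z$, the sums of $\delta_d(x+c)$ and of $\delta_d(x)$ over $0\le x<N$ differ by at most $2|c|$ terms with values in $[0,1]$, so the means differ by at most $2|c|/N$, which tends to $0$. Now each $\eta_i(x)$ has the form $\epsilon_i\delta_{d_i}(x+c_i)$ with $c_i$ independent of $x$, since $x_{i-1}-x$ and $x_i-x$ are independent of $x$. So the means of $\eta_i$ along $N_j$ tend to $\epsilon_is_{d_i}$. Averaging the identity $P(x)=p_w$ over $0\le x<N_j$ and letting $j\to\infty$, we get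
$$\sum_{d}w_ds_d=p_w\in\mathbb Z\qquad\text{for every relation }w. \tag{8}$$

**Step 4: one number $t$ produces all the means.** The set of all finite integer combinations of elements of $D$ is a subgroup of $\mathbb Z$ containing $D$, so, as above, it is $\mathbb Z$. Hence there is an integer vector $v=(v_d)_{d\in D}$ with finitely many nonzero entries and $\sum_dv_dd=1$. Put
$$t=\sum_dv_ds_d .$$
Let $d_0\in D$. Let $w$ be the vector with entries $w_d=d_0v_d$ for $d\ne d_0$ and $w_{d_0}=d_0v_{d_0}-1$. Then $\sum_dw_dd=d_0\cdot1-d_0=0$, so $w$ is a relation, and (8) says that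
$$d_0t-s_{d_0}=\sum_dw_ds_d\in\mathbb Z .$$
So $td_0\equiv s_{d_0}$ mod $1$. By (7), $s_{d_0}$ lies in $[\frac1r,1-\frac1r]$, hence $\|td_0\|=\|s_{d_0}\|\ge\frac1r$. This holds for every $d_0\in D$, so $\kappa(D)\ge\|tD\|\ge\frac1r$. $\blacksquare$

## The bound $\kappa(D)\ge\frac14$ for at most three distances

Lemma 6 applies to colorings with $r<4$. To make it apply to every three-element set, we need $1/\kappa(D)\le4$. This is known (Betke–Wills 1972; Cusick 1973); it is the case of four runners in the lonely runner problem. Here is a short proof.

**Lemma 7.** (i) For positive integers $a,b$ there is $t$ with $\|ta\|,\|tb\|\ge\frac13$. (ii) For positive integers $d_1,d_2,d_3$ there is $t$ with $\|td_i\|\ge\frac14$ for $i=1,2,3$.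

*Proof.* If all the numbers in one part are divided by their gcd, a $t$ that works for the quotients becomes a $t$ for the original numbers after division by the gcd. So in each part assume that the gcd is $1$.

**Part (i).** We look for $t$ with denominator $a+b$, so that $ta$ and $tb$ are negatives of each other mod $1$. If $a,b$ are both odd, this is not needed: $t=\frac12$ gives $\|ta\|=\|tb\|=\frac12$. Otherwise exactly one of them is even, since the gcd is $1$, and $n=a+b\ge3$ is odd. As $\gcd(a,n)=\gcd(a,b)=1$, there is an integer $m$ with $ma\equiv\frac{n-1}2$ mod $n$. Since $b\equiv-a$ mod $n$, we have $mb\equiv-ma$ mod $n$. So $t=m/n$ gives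
$$\|ta\|=\|tb\|=\frac{n-1}{2n}\ge\frac13,$$
the last inequality being equivalent to $n\ge3$.

**Part (ii).** The tool is the translation of $t$ by $\frac12$. If $d$ is even, then $\|d(t+\frac12)\|=\|dt\|$. If $d$ is odd, then $d(t+\frac12)\equiv dt+\frac12$ mod $1$, so $\|d(t+\frac12)\|=\frac12-\|dt\|$. Since the gcd is $1$, at least one $d_i$ is odd; we separate cases by how many are.

*All three odd.* Take $t=\frac12$.

*Exactly one odd, say $d_1$.* By (i) choose $t$ with $\|td_2\|,\|td_3\|\ge\frac13$. These two values are the same at $t+\frac12$, since $d_2,d_3$ are even. At $t$ and $t+\frac12$ the number $d_1$ gives $\|td_1\|$ and $\frac12-\|td_1\|$, and one of these is at least $\frac14$. Take the corresponding point.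

*Exactly two odd, say $d_1,d_2$, and $d_3$ even.* It is enough to find $t$ with $\|td_3\|\ge\frac14$ such that $\|td_1\|,\|td_2\|$ are both at least $\frac14$, in which case we use $t$, or both at most $\frac14$, in which case we use $t+\frac12$. Suppose there is no such $t$. Let
$$I=\Big[\frac1{4d_3},\frac3{4d_3}\Big].$$
For $t\in I$ we have $td_3\in[\frac14,\frac34]$, so $\|td_3\|\ge\frac14$. By assumption, for each $t\in I$ one of $\|td_1\|,\|td_2\|$ is less than $\frac14$, since they are not both at least $\frac14$; and then the other is greater than $\frac14$, since they are not both at most $\frac14$. So $I$ is the union of the two sets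
$$\{t\in I:\|td_1\|<\tfrac14<\|td_2\|\}\quad\text{and}\quad\{t\in I:\|td_2\|<\tfrac14<\|td_1\|\},$$
which are disjoint and relatively open in $I$. Because $I$ is connected, one of them is all of $I$. Hence, for $i=1$ and for $i=2$, the interval $d_iI$ lies entirely in $\{y:\|y\|<\frac14\}$ or entirely in $\{y:\|y\|>\frac14\}$. Each of these two sets is a disjoint union of open intervals of length $\frac12$, and the connected set $d_iI$ lies in one of these intervals. But $d_iI$ is a closed interval of length $\frac{d_i}{2d_3}$, so $\frac{d_i}{2d_3}<\frac12$, that is, $d_i<d_3$. Now look at the left end $t=\frac1{4d_3}$ of $I$: there $td_1$ and $td_2$ both lie in $(0,\frac14)$, so $\|td_1\|$ and $\|td_2\|$ are both less than $\frac14$. This contradicts the fact that one of them is greater than $\frac14$ at every point of $I$. $\blacksquare$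

## Theorems 1 and 2 from the linearization lemma

*Proof of Theorem 1.* Let $|D|=3$. Lemma 4 gives $\chi_c(\mathbb Z,D)\le1/\kappa(D)$, and Lemma 7(ii) gives $1/\kappa(D)\le4$. Suppose $\chi_c(\mathbb Z,D)<1/\kappa(D)$. By the definition of the infimum there is a circular $r$-coloring with $r<1/\kappa(D)\le4$. Lemma 6 applies to it and gives $\kappa(D)\ge1/r>\kappa(D)$, a contradiction. Hence $\chi_c(\mathbb Z,D)=1/\kappa(D)$. $\blacksquare$

The same argument works when $|D|$ is $1$ or $2$: then $\kappa(D)\ge\frac13$ by Lemma 7(i), with $a=b$ if $|D|=1$, so $1/\kappa(D)\le3<4$. Thus equality holds for all $D$ with $|D|\le3$.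

*Proof of Theorem 2.* Write $\chi_c$ and $\kappa$ for $\chi_c(\mathbb Z,D)$ and $\kappa(D)$. By Lemma 4, $\chi_c\le1/\kappa$.

If $\chi_c\ge4$, possibly $\infty$, then $1/\kappa\ge4$ too, and both minima equal $4$.

If $\chi_c<4$, there are circular $r$-colorings with $r<4$ and $r$ arbitrarily close to $\chi_c$. For each of them Lemma 6 gives $\kappa\ge1/r$. Letting $r$ tend to $\chi_c$, which is at least $2$ by (1), we get $\kappa\ge1/\chi_c$, that is, $1/\kappa\le\chi_c$. Together with Lemma 4, $\chi_c=1/\kappa$, so the two minima agree. This proves the identity, and it also proves $\chi_c=1/\kappa$ whenever $\chi_c<4$.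

Finally, if $\kappa\ge\frac14$, then $\chi_c\le1/\kappa\le4$, so both minima in the identity are attained by their first entries, and the identity reads $\chi_c=1/\kappa$. $\blacksquare$

## The sets $\{1,2m-1,2m,2m+1\}$ and the sharpness of 4

The failed averaging above used $D=\{1,3,4\}$ and a 4-coloring. That set satisfies Theorem 1 nonetheless: $t=\frac37$ gives the values $\frac37,\frac27,\frac27$, so $\kappa(\{1,3,4\})\ge\frac27$, and linear colorings with $r=\frac72$ exist; the coloring that we averaged was simply a bad one. The coloring gives different colors to integers at any odd distance. So we can add the distance $5$ to the set, and now $\chi_c$ and $1/\kappa$ really do separate. The set $\{1,3,4,5\}$ is the case $m=2$ of the following family.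

*Proof of Theorem 3.* Let $m\ge2$ be even, let
$$D_m=\{1,\ 2m-1,\ 2m,\ 2m+1\},$$
which has four elements, and let $D=D_m\cup E$, where $E$ is any set of odd positive integers, possibly empty.

**Step 1: $\chi_c(\mathbb Z,D)=4$.** For the upper bound, color $n$ by the pair $(n\bmod2,\ \lfloor n/2m\rfloor\bmod2)$. Integers at odd distance differ in the first coordinate. Integers at distance $2m$ differ in the second, since $\lfloor(n+2m)/2m\rfloor=\lfloor n/2m\rfloor+1$. Every element of $D$ other than $2m$ is odd, so this is a proper 4-coloring. Naming the four pairs $0,1,2,3$, we obtain a circular 4-coloring, so $\chi_c\le4$.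

For the lower bound, the vertices $0,1,2m,2m+1$ are pairwise adjacent: the six differences are $1,\ 2m,\ 2m+1,\ 2m-1,\ 2m,\ 1$. We saw that four mutually adjacent vertices force $r\ge4$ in any circular $r$-coloring, so $\chi_c\ge4$.

**Step 2: $\kappa(D)<\frac14$.** Since $D\supseteq D_m$, we have $\kappa(D)\le\kappa(D_m)$. The function $t\mapsto\|tD_m\|$ is a minimum of four continuous functions of period $1$, so its supremum $\kappa(D_m)$ is attained. Therefore it suffices to show that no $t$ satisfies $\|td\|\ge\frac14$ for all $d\in D_m$.

Suppose $t$ does. The points $0,\ t,\ 2mt,\ (2m+1)t$ of $\mathbb R/\mathbb Z$ have pairwise differences $\pm td$ with $d\in D_m$, by the same six differences as in Step 1, so they are at pairwise distance at least $\frac14$. The four arcs between consecutive points are each at least $\frac14$ and add up to $1$, so each equals $\frac14$. As $0$ is one of the points, they are $0,\frac14,\frac12,\frac34$ in some order. In particular $4t\in\mathbb Z$. Since $m$ is even, $2mt=\frac m2\cdot4t\in\mathbb Z$, so $\|2mt\|=0$. This contradicts $\|2mt\|\ge\frac14$.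

Steps 1 and 2 give $\chi_c(\mathbb Z,D)=4<1/\kappa(D)$.

**Step 3: sets of every size $k\ge4$.** For (b), choose $E$ to consist of $k-4$ odd positive integers outside $D_m$. Then $|D|=k$ and the conclusion just obtained applies.

**Step 4: $\kappa$ as close to $\frac14$ as we like.** For (a), take $E=\emptyset$ and $t=\frac14+\frac1{4m}$. Since $m\ge2$, we have $\frac14<t\le\frac38$, so $\|t\|=t=\frac14+\frac1{4m}$. Since $m$ is even, $2mt=\frac m2+\frac12\equiv\frac12$ mod $1$. Hence $\|2mt\|=\frac12$ and
$$\|(2m\pm1)t\|=\big\|\tfrac12\pm t\big\|=\tfrac12-\|t\|=\tfrac14-\tfrac1{4m}.$$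
So all four values are at least $\frac14-\frac1{4m}$, and with Step 2
$$\frac14-\frac1{4m}\le\kappa(D_m)<\frac14 .$$
Given $\varepsilon>0$, choose $m$ even with $\frac1{4m}<\varepsilon$; then $D=D_m$ is as required in (a).

**Step 5: the consequences.** Equality $\chi_c=1/\kappa$ holds for all $k$-element sets when $k\le3$, by Theorem 1 and the remark after its proof, and fails for some $k$-element set for each $k\ge4$, by (b). As to Theorem 2: the sets in (a) have $\chi_c=4$ and $\chi_c\ne1/\kappa$, so the condition $\chi_c<4$ cannot be weakened to $\chi_c\le4$. They have $\kappa$ below $\frac14$ by as little as we like, so the condition $\kappa\ge\frac14$ cannot be replaced by $\kappa\ge c$ for any $c<\frac14$. Finally, for any number $c>4$ in place of $4$ in the identity, these sets give $\min\{\chi_c,c\}=4<\min\{1/\kappa,c\}$. $\blacksquare$
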